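# Half-covers of $\mathbb N$ and the unconditional bases of $\ell_1(\mathcal T^{(2)})$

Throughout, Banach and quasi-Banach spaces are over $\mathbb F=\mathbb R$ or $\mathbb C$, and $\mathbb N=\{1,2,\dots\}$.

## 1. Covering $\mathbb N$ by $2r$ sets, $r$ times over

We begin with a piece of combinatorics in which no Banach space appears.

For $r\ge 1$ let $\mathcal A_r$ be the set of all $r$-element subsets of $\{1,\dots,2r\}$. We want to attach to every $j\in\mathbb N$ a label $A_r(j)\in\mathcal A_r$ for each $r$, in such a way that every finite pattern of labels occurs infinitely often: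

$(\ast)$ for all $R$ and all $(A_1,\dots,A_R)\in\prod_{r\le R}\mathcal A_r$ there are infinitely many $j$ with $A_r(j)=A_r$ for all $r\le R$.

This is possible. The set of all finite tuples $(A_1,\dots,A_R)$, $R\ge1$, is countable, because each $\mathcal A_r$ is finite. So there is a sequence $(F_j)_{j\ge1}$ that lists each tuple infinitely often. If $F_j=(A_1,\dots,A_R)$, put $A_r(j)=A_r$ for $r\le R$ and $A_r(j)=\{1,\dots,r\}$ for $r>R$.

Now let $(I_j)_{j\ge1}$ be a partition of $\mathbb N$ into nonempty sets, called blocks, and put
$$B_{r,k}=\bigcup\{I_j:\ k\in A_r(j)\},\qquad r\ge1,\quad 1\le k\le 2r .\tag{1}$$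

**Example.** For $r=1$ the labels are $\{1\}$ and $\{2\}$, and $B_{1,1},B_{1,2}$ is a partition of $\mathbb N$ into two unions of blocks. For $r=2$ there are six labels. The set $B_{2,1}$ is the union of the blocks labeled $\{1,2\}$, $\{1,3\}$ or $\{1,4\}$. The sets $B_{2,1}$ and $B_{2,2}$ together miss exactly the blocks labeled $\{3,4\}$. Any three of the four sets cover $\mathbb N$, since a two-element label cannot avoid three of the four indices.

Three properties matter.

**(P1)** Each $n\in\mathbb N$ lies in exactly $r$ of the $2r$ sets $B_{r,1},\dots,B_{r,2r}$. Indeed, if $n\in I_j$, then $n\in B_{r,k}$ if and only if $k\in A_r(j)$, and $|A_r(j)|=r$.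

**(P2)** Any $r+1$ of the sets $B_{r,1},\dots,B_{r,2r}$ cover $\mathbb N$, because by (P1) each $n$ is missed by only $r$ of them.

**(P3)** Let $\Delta$ be a finite set of pairs $(r,k)$ with $1\le k\le 2r$ such that, for each $r$, at most $r$ of its elements have first coordinate $r$. Then there are infinitely many $j$ with $I_j\cap B_\gamma=\emptyset$ for all $\gamma\in\Delta$. Moreover, if $(r_0,k_0)$ is a pair with $1\le k_0\le 2r_0$ whose first coordinate $r_0$ does not occur in $\Delta$, then there are infinitely many $j$ for which, in addition, $I_j\subset B_{r_0,k_0}$.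

*Proof of (P3).* For each $r$ occurring in $\Delta$, the set $\{k:(r,k)\in\Delta\}$ has at most $r$ elements, so its complement in $\{1,\dots,2r\}$ has at least $r$. Choose $A_r\in\mathcal A_r$ inside this complement. For the second statement also choose $A_{r_0}\in\mathcal A_{r_0}$ with $k_0\in A_{r_0}$; this does not conflict with the other choices, since $r_0$ does not occur in $\Delta$. Let $R$ be the largest index for which a choice has been made (or $R=1$ if there is none), and choose $A_r$ arbitrarily for the remaining $r\le R$. By $(\ast)$ there are infinitely many $j$ with $A_r(j)=A_r$ for all $r\le R$. For such $j$ and $(r,k)\in\Delta$ we have $k\notin A_r(j)$, so $I_j$ is not one of the blocks making up $B_{r,k}$, and $I_j\cap B_{r,k}=\emptyset$. Also $k_0\in A_{r_0}(j)$, so $I_j\subset B_{r_0,k_0}$. $\square$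

What is this for? Given a Banach space $\mathbb X$ with a good basis indexed by $\mathbb N$, we shall cut out of it the subspaces spanned by the basis vectors with index in $B_{r,k}$, and place all of these subspaces side by side in one large $\ell_1$-sum. Property (P1) will show that the resulting space is isomorphic to $\ell_1(\mathbb X)$. Property (P3) says that $r$ of the level-$r$ sets never suffice to see all blocks. When $\mathbb X$ is the 2-convexified Tsirelson space and the blocks are chosen well, this will show that the new basis is not a rearrangement of the old one. So the two halves of the construction pull in opposite directions: linearly the pieces give back $\mathbb X$ with uniform constants, but recovering the basis of $\mathbb X$ takes more and more pieces as $r\to\infty$.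

## 2. Unconditional bases up to permutation, and Banach envelopes

**Definition (1-unconditional basis).** A basis $(e_n)$ is $1$-unconditional if $\|\sum a_ne_n\|$ depends only on the moduli $(|a_n|)$. Then $\|\sum a_ne_n\|\le\|\sum b_ne_n\|$ whenever $|a_n|\le|b_n|$ for all $n$, since every scalar of modulus at most $1$ is an average of two unimodular scalars or, in the real case, a convex combination of $\pm1$. For $B\subset\mathbb N$ let $\mathbb X_B=[e_n:n\in B]$ be the closed span, and for $x=\sum x_ne_n$ let $x1_B$ be the restriction of $x$ to $B$. In particular $\|x1_B\|\le\|x\|$.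

Unconditional bases may be indexed by arbitrary countable sets, since the order of summation is irrelevant.

**Definition (equivalence).** Two bases $(\mathbf x_n)$ and $(\mathbf y_n)$ are equivalent if $\sum a_n\mathbf x_n$ converges exactly when $\sum a_n\mathbf y_n$ converges. They are permutatively equivalent if $(\mathbf y_n)$ is equivalent to $(\mathbf x_{\pi(n)})$ for some permutation $\pi$ of $\mathbb N$. Families $(e_i)_{i\in I}$, $(f_i)_{i\in I}$ are $C$-equivalent if
$$C^{-1}\Big\|\sum c_if_i\Big\|\le\Big\|\sum c_ie_i\Big\|\le C\Big\|\sum c_if_i\Big\|$$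
for all finitely supported scalars $(c_i)$.

Equivalent bases of Banach spaces are $C$-equivalent for some $C<\infty$. Indeed, the map $\sum a_n\mathbf x_n\mapsto\sum a_n\mathbf y_n$ is everywhere defined and bijective, and its graph is closed because the coordinate functionals of both bases are continuous. By the closed graph theorem it is bounded, and so is its inverse. So for unconditional bases $(e_i)_{i\in I}$ and $(f_j)_{j\in J}$, permutative equivalence means that there are a bijection $I\to J$ and a constant $C$ under which they are $C$-equivalent.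

**Example.** In $c_0\oplus\ell_1$, enumerate the natural basis once with the $c_0$-vectors in odd positions and the $\ell_1$-vectors in even positions, and once the other way around. The two bases are permutatively equivalent. They are not equivalent: for $a_n=1/n$ with $n$ odd and $a_n=0$ with $n$ even, the first series converges and the second diverges.

**Definition (UTAP uniqueness).** A space has a (UTAP) unique unconditional basis ("unique up to a permutation") if it has a normalized unconditional basis and any two normalized unconditional bases of it are permutatively equivalent.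

**Vector-valued sums.** For a Banach space $\mathbb X$ and $0<p\le1$, $\ell_p(\mathbb X)$ is the space of sequences $(f_k)$ in $\mathbb X$ with $\|(f_k)\|=(\sum\|f_k\|^p)^{1/p}<\infty$. For $p=1$ this is a Banach space; for $p<1$ it is a $p$-Banach space. For $1\le p\le\infty$ we also write $\ell_p(\cdot)$ for $\ell_p$-sums, with the convention that for $p=\infty$ it denotes the $c_0$-sum.

**Banach envelope.** The Banach envelope of a quasi-Banach space is obtained by completing it under the gauge of the convex hull of its unit ball, after dividing by the kernel of the gauge. For $\ell_p(\mathbb X)$ with $0<p<1$ it is $\ell_1(\mathbb X)$, as one sees directly. The unit ball of $\ell_p(\mathbb X)$ lies in that of $\ell_1(\mathbb X)$, so the gauge $g$ satisfies $g(f)\ge\|f\|_1$. A finitely supported $f$ with $\|f\|_1=1$ is the convex combination, with weights $\|f_k\|$, of the vectors having $f_k/\|f_k\|$ in place $k$ and $0$ elsewhere, so $g(f)\le\|f\|_1$ for finitely supported $f$. For general $f\in\ell_p(\mathbb X)$, split off a tail $t$. Then $g(f)\le\|f-t\|_1+\|t\|_p$, and $\|t\|_p\to0$ as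 the tail shrinks. So $g=\|\cdot\|_1$ on $\ell_p(\mathbb X)$, which is dense in $\ell_1(\mathbb X)$.

Now let $\mathcal T$ be Tsirelson's space and $\mathcal T^{(2)}$ its 2-convexification; the definitions are in the next section. Bourgain, Casazza, Lindenstrauss and Tzafriri proved that $\mathcal T^{(2)}$ has a (UTAP) unique unconditional basis. It is also known that $\ell_p(\mathcal T^*)$ has a (UTAP) unique unconditional basis for all $0<p<1$, while its Banach envelope $\ell_1(\mathcal T^*)$ does not. The problem, taken from "The uniqueness of unconditional basis of the 2-convexified Tsirelson space, revisited", asks about the envelope of $\ell_p(\mathcal T^{(2)})$, $0<p<1$: does $\ell_1(\mathcal T^{(2)})$ have a (UTAP) unique unconditional basis? In plain words: is every normalized unconditional basis of $\ell_1(\mathcal T^{(2)})$ a relabeling, up to equivalence, of the obvious one?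

**Theorem 1.** $\ell_1(\mathcal T^{(2)})$ does not have a (UTAP) unique unconditional basis.

In Sections 8 and 9 we prove more: there are exactly $2^{\aleph_0}$ classes of normalized unconditional bases of $\ell_1(\mathcal T^{(2)})$ up to permutative equivalence.

## 3. The Tsirelson norm and its convexifications

**Definition ($\mathcal T$, Figiel–Johnson form).** $\mathcal T$ is the completion of $c_{00}$ under the unique norm satisfying
$$\|x\|_{\mathcal T}=\max\Big\{\|x\|_\infty,\ \tfrac12\sup\sum_{j=1}^k\|E_jx\|_{\mathcal T}\Big\},\tag{2}$$
the supremum being over all $k\in\mathbb N$ and all finite sets $E_1,\dots,E_k\subset\mathbb N$ with $k\le\min E_1$ and $\max E_j<\min E_{j+1}$. Here $E_jx$ is the restriction of $x$ to $E_j$. The space $\mathcal T$ is reflexive and its unit vectors form an unconditional basis. $\mathcal T^*$ is the dual space, with the unconditional basis formed by the biorthogonal functionals.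

**Example.** The norm of $x=ae_2+be_3$ is $\max\{|a|,|b|\}$: the only sums in (2) that can compete are $\frac12(|a|+|b|)$, from $E_1=\{2\}$, $E_2=\{3\}$, and $\frac12$ times the norm of a restriction of $x$. For $N\ge2$ the vector $x=\sum_{n=N}^{2N-1}e_n$ has $\|x\|_{\mathcal T}=N/2$. The $N$ singletons are allowed because $N\le\min E_1$, which gives $\ge N/2$; and every sum in (2) is at most $\frac12\|x\|_1=N/2$ by the inequality $\|\cdot\|_{\mathcal T}\le\|\cdot\|_1$ proved below, while $\|x\|_\infty=1\le N/2$. So few coordinates far out look like $\ell_1$, up to the factor $2$.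

The norm (2) is $1$-unconditional. If $\varepsilon$ is a sequence of unimodular scalars, then $x\mapsto\|\varepsilon x\|_{\mathcal T}$ is a norm satisfying the same equation (2), so by uniqueness it equals $\|x\|_{\mathcal T}$. Moreover $\|e_n\|_{\mathcal T}=1$, since at most one $E_j$ contains $n$ and thus $\|e_n\|_{\mathcal T}=\max\{1,\frac12\|e_n\|_{\mathcal T}\}$ or $1$.

**Fact 1.** $\|x\|_{\mathcal T}\le\|x\|_1$. If $\operatorname{supp}x\subset S$ with $|S|\le\min S$, then $\|x\|_{\mathcal T}\ge\frac12\|x\|_1$.

*Proof.* The first part is the triangle inequality with $\|e_n\|_{\mathcal T}=1$. For the second, take for $E_1,\dots,E_k$ the singletons of $S$ in increasing order; they are allowed because $k=|S|\le\min S=\min E_1$. The sum is $\sum_{n\in S}|x_n|=\|x\|_1$. $\square$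

**Fact 2.** For every $\varepsilon>0$ and $M$ there is $0\ne u\in c_{00}$ with $u\ge0$, $\operatorname{supp}u\subset(M,\infty)$ and $\|u\|_{\mathcal T}<\varepsilon\|u\|_1$.

*Proof.* Otherwise $\|u\|_{\mathcal T}\ge\varepsilon\|u\|_1$ for all $u\ge0$ in $c_{00}$ supported in $(M,\infty)$, hence for all $u\in c_{00}$ supported there, by $1$-unconditionality. With Fact 1, $(e_n)_{n>M}$ is then equivalent to the unit vector basis of $\ell_1$, so $\mathcal T$ contains $\ell_1$, contradicting reflexivity. $\square$

The tension between the two facts drives everything: $n$ coordinates beyond $n$ look like $\ell_1$, yet there are finitely supported vectors arbitrarily far out whose norm is far smaller than the $\ell_1$-norm.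

**Definition ($q$-convexification).** For $1\le q<\infty$, $\mathcal T^{(q)}$ is the completion of $c_{00}$ under $\|x\|_{\mathcal T^{(q)}}=\|(|x_n|^q)_n\|_{\mathcal T}^{1/q}$.

The triangle inequality holds. If $x,y\ne0$ have norms $a,b$, then by convexity of $t\mapsto t^q$, coordinatewise,
$$|x_n+y_n|^q\le(a+b)^q\Big(\tfrac a{a+b}\Big|\tfrac{x_n}a\Big|^q+\tfrac b{a+b}\Big|\tfrac{y_n}b\Big|^q\Big),$$
and the sequence on the right has $\mathcal T$-norm at most $(a+b)^q$. The unit vectors form a normalized $1$-unconditional basis of $\mathcal T^{(q)}$, and Fact 1 becomes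
$$\|x\|_{\mathcal T^{(q)}}\le\|x\|_q;\qquad \|x\|_{\mathcal T^{(q)}}\ge2^{-1/q}\|x\|_q\ \text{ if }\operatorname{supp}x\subset S,\ |S|\le\min S.\tag{3}$$

**Example.** In $\mathcal T^{(2)}$, $\|ae_2+be_3\|=\max\{|a|,|b|\}$ and $\big\|\sum_{n=N}^{2N-1}e_n\big\|=\sqrt{N/2}$ for $N\ge2$.

## 4. Finite covers with repetition return the old basis

How could one make a second unconditional basis in $\ell_1(\mathbb X)$? By the quoted theorem, the summand $\mathbb X=\mathcal T^{(2)}$ itself offers no essentially different basis. The natural attempt is to cut $\mathbb X$ along subsets $B_1,\dots,B_K$ of the index set and to rebuild $\ell_1(\mathbb X)$ from infinitely many copies of each $\mathbb X_{B_k}$. This produces nothing.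

**Observation.** Let $\mathbb X$ have a normalized $1$-unconditional basis $(e_n)$, and let $B_1,\dots,B_K$ be nonempty sets with union $\mathbb N$. Let $Y$ be the $\ell_1$-sum of the spaces $Y_{i,k}=\mathbb X_{B_k}$ over $(i,k)\in\mathbb N\times\{1,\dots,K\}$. Then the canonical basis of $Y$ is permutatively equivalent to the canonical basis of $\ell_1(\mathbb X)$.

*Proof.* The canonical basis $(f_{(i,k),n})$ of $Y$ is, isometrically, a part of the canonical basis of $\ell_1(\mathbb N\times\{1,\dots,K\};\mathbb X)$, which is the canonical basis of $\ell_1(\mathbb X)$ after relabeling the summands.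

Conversely, the canonical basis $(e_{i,n})$ of $\ell_1(\mathbb X)$ is $K$-equivalent to a part of the basis of $Y$. Put $D_k=B_k\setminus(B_1\cup\dots\cup B_{k-1})$, so that $D_1,\dots,D_K$ partition $\mathbb N$, and send $e_{i,n}$ with $n\in D_k$ to $f_{(i,k),n}$. If $x^i=\sum_na_{i,n}e_n$, the norm of the image of $\sum a_{i,n}e_{i,n}$ is $\sum_i\sum_k\|x^i1_{D_k}\|$, which lies between $\sum_i\|x^i\|$ and $K\sum_i\|x^i\|$.

Finally we combine the two injections in the manner of Schröder and Bernstein. Let $I$, $J$ be the index sets of the bases $(e_\iota)$ of $\ell_1(\mathbb X)$ and $(f_\kappa)$ of $Y$, with injections $\varphi:I\to J$ and $\psi:J\to I$ as above, so that both correspondences $e_\iota\mapsto f_{\varphi(\iota)}$ and $f_\kappa\mapsto e_{\psi(\kappa)}$ are $K$-equivalences. The Schröder–Bernstein theorem yields $I=I_1\cup I_2$ (disjoint) with $I_2\subset\psi(J)$ such that $\Phi=\varphi$ on $I_1$, $\Phi=\psi^{-1}$ on $I_2$ is a bijection $I\to J$. Then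
$$\Big\|\sum_{\iota\in I} a_\iota e_\iota\Big\|\le\sum_{h=1,2}\Big\|\sum_{\iota\in I_h}a_\iota e_\iota\Big\|\le K\sum_{h=1,2}\Big\|\sum_{\iota\in I_h}a_\iota f_{\Phi(\iota)}\Big\|\le2K\Big\|\sum_{\iota\in I} a_\iota f_{\Phi(\iota)}\Big\|,$$
and the reverse estimate is the same. $\square$

The observation shows precisely where there is room. The constant is controlled by $K$, the number of pieces from which one copy of the basis of $\mathbb X$ is put together. To escape, one must use infinitely many levels and let the number of pieces needed grow. But then one must keep the space isomorphic to $\ell_1(\mathbb X)$, and here disjoint pieces cause trouble. If $D_1,\dots,D_K$ partition $\mathbb N$ into nonempty sets and $\mathbb X=\mathcal T^{(2)}$, consider the natural map $x\mapsto(x1_{D_k})_k$ from $\mathbb X$ to the $\ell_1$-sum of the $\mathbb X_{D_k}$. Choose $n_k\in D_k$. The vector $\sum_ke_{n_k}$ has norm at most $\sqrt K$ by (3), but its image has norm $K$. Its inverse sends $(e_{n_1},0,\dots,0)$ to $e_{n_1}$, so it has norm at least $1$. So the map distorts by at least $\sqrt K$, and such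 maps with $K\to\infty$ cannot be summed up.

The way out is to let the pieces overlap heavily. Suppose each $n$ lies in exactly $d$ of $K$ sets. The map $x\mapsto K^{-1}(x1_{B_k})_k$ into the $\ell_1$-sum has norm at most $1$, and $(z_k)\mapsto\frac Kd\sum_kz_k$ is a left inverse of norm at most $K/d$. So $\mathbb X$ sits in the $\ell_1$-sum as a complemented subspace with constants depending only on the proportion $d/K$. Meanwhile any $K-d+1$ of the sets cover $\mathbb N$, and we want this number to be large. The choice $K=2r$, $d=r$ serves both purposes: the constant is $2$, and covering may require as many as $r+1$ sets. These are the sets $B_{r,k}$ of (1).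

## 5. The spaces $Y_\theta$ are isomorphic to $\ell_p(\mathbb X)$

We carry this out for all $1\le p\le\infty$, with the $c_0$-sum and $1/p=0$ when $p=\infty$. Let $\mathbb X$ have a normalized $1$-unconditional basis and let $B_{r,k}$ be the sets (1) for some partition $(I_j)$. For infinite $\theta\subset\mathbb N$ let
$$\Gamma_\theta=\{(r,k):r\in\theta,\ 1\le k\le2r\},\qquad Y_\theta=\ell_p\big((\mathbb X_{B_\gamma})_{\gamma\in\Gamma_\theta}\big),$$
and let $\mathcal B_\theta=(f_{\gamma,n})_{\gamma\in\Gamma_\theta,\,n\in B_\gamma}$ be the canonical normalized $1$-unconditional basis of $Y_\theta$. We call $\{f_{\gamma,n}:n\in B_\gamma\}$ the piece $\gamma$. Each piece occurs only once.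

**Lemma 1.** Let $\mathbb X$ have a normalized $1$-unconditional basis, $1\le p\le\infty$. For every infinite $\theta$, $Y_\theta\simeq\ell_p(\mathbb X)$.

*Proof.* Write $Z=\ell_p(\mathbb X)$.

**Step 1: $Z$ is isomorphic to a complemented subspace of $Y_\theta$.** The purpose is to average over the $2r$ pieces of level $r$. Let
$$J_r:\mathbb X\to\ell_p\big((\mathbb X_{B_{r,k}})_{k\le2r}\big),\qquad J_rx=(2r)^{-1/p}(x1_{B_{r,k}})_{k\le2r},$$
$$Q_r:\ell_p\big((\mathbb X_{B_{r,k}})_{k\le2r}\big)\to\mathbb X,\qquad Q_r\big((z_k)_k\big)=2(2r)^{1/p-1}\sum_{k\le2r}z_k .$$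
Since $\|x1_{B_{r,k}}\|\le\|x\|$, we have $\|J_rx\|\le(2r)^{-1/p}(2r)^{1/p}\|x\|=\|x\|$. By the triangle inequality and Hölder's inequality, $\|\sum_kz_k\|\le\sum_k\|z_k\|\le(2r)^{1-1/p}\|(z_k)\|_p$, so $\|Q_r\|\le2$. By (P1),
$$Q_rJ_rx=\frac2{2r}\sum_{k\le2r}x1_{B_{r,k}}=\frac2{2r}\,r\,x=x .$$
The bounds do not depend on $r$. So the operators $J:(x^r)_{r\in\theta}\mapsto(J_rx^r)_{r\in\theta}$ and $Q:(w^r)_{r\in\theta}\mapsto(Q_rw^r)_{r\in\theta}$ are bounded between the $\ell_p$-sum of copies of $\mathbb X$ indexed by $\theta$, which is $Z$ after relabeling, and $Y_\theta$, and $QJ=\mathrm{Id}$. Hence $JQ$ is a projection of $Y_\theta$ onto $J(Z)\simeq Z$, and $Y_\theta\simeq Z\oplus W$ with $W=\ker Q$.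

**Step 2: $Y_\theta$ is complemented in $Z$.** The set $\Gamma_\theta$ is countably infinite, so $\ell_p(\Gamma_\theta;\mathbb X)\cong Z$. The coordinate projection $(x^\gamma)\mapsto(x^\gamma1_{B_\gamma})$ has norm at most $1$ and range $Y_\theta$. Hence $Z\simeq Y_\theta\oplus V$ for some $V$.

**Step 3: Pełczyński's decomposition.** This step turns the two embeddings into an isomorphism. Since $\mathbb N\times\mathbb N$ and $\mathbb N\times\{1,2\}$ are countably infinite, $Z\cong\ell_p(Z)$ and $Z\simeq Z\oplus Z$. Thus
$$Z\simeq\ell_p(Z)\simeq\ell_p(Y_\theta)\oplus\ell_p(V)\simeq Y_\theta\oplus\ell_p(Y_\theta)\oplus\ell_p(V)\simeq Y_\theta\oplus Z,$$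
$$Y_\theta\simeq Z\oplus W\simeq Z\oplus Z\oplus W\simeq Z\oplus Y_\theta .$$
Hence $Y_\theta\simeq Z$. $\square$

**$\mathcal B_\theta$ as a basis of $\ell_p(\mathbb X)$.** Let $U:Y_\theta\to\ell_p(\mathbb X)$ be an isomorphism. The numbers $c_{\gamma,n}=\|Uf_{\gamma,n}\|$ lie between $a=\|U^{-1}\|^{-1}$ and $b=\|U\|$, and by $1$-unconditionality of $\mathcal B_\theta$
$$b^{-1}\Big\|\sum a_{\gamma,n}f_{\gamma,n}\Big\|\le\Big\|\sum a_{\gamma,n}c_{\gamma,n}^{-1}f_{\gamma,n}\Big\|\le a^{-1}\Big\|\sum a_{\gamma,n}f_{\gamma,n}\Big\| .$$
So $(Uf_{\gamma,n}/\|Uf_{\gamma,n}\|)$ is a normalized unconditional basis of $\ell_p(\mathbb X)$ equivalent to $\mathcal B_\theta$. In this sense $\mathcal B_\theta$ represents a normalized unconditional basis of $\ell_p(\mathbb X)$.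

**A test: $\mathbb X=\ell_2$.** By (P3) with $\Delta=\emptyset$, each $B_\gamma$ contains infinitely many blocks and is infinite. So $\mathbb X_{B_\gamma}$ is isometrically $\ell_2$ with its unit vector basis, and $\mathcal B_\theta$ is just a relabeling of the canonical basis of $\ell_p(\ell_2)$. The covers alone therefore do not give a new basis. We must choose the blocks so that a block $I_j$ cannot be imitated by basis vectors from outside $I_j$. This is where Tsirelson's norm comes in.

## 6. Blocks that few early and many late coordinates cannot imitate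

Coordinates outside $I_j=(M_{j-1},M_j]$ come in two kinds. Those below are few: at most $M_{j-1}$ in each copy of $\mathbb X$. Those above $M_j$ look like $\ell_q$ on any set of $|I_j|$ of them, by (3). So we want $I_j$ to carry a vector whose norm is far smaller than its $\ell_q$-norm, and this should survive the removal of a number of points proportional to $M_{j-1}$, with a factor as large as $j$.

**Lemma 2.** Let $1\le q<\infty$. There are $0=M_0<M_1<\cdots$ such that, with $I_j=(M_{j-1},M_j]\cap\mathbb N$: for every $j$ and every $S\subset I_j$ with $|I_j\setminus S|\le jM_{j-1}$ there is $y\ne0$ supported in $S$ with $\big\|(|y_n|^q)\big\|_{\mathcal T}^{1/q}<j^{-1}\|y\|_q$.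

*Proof.* The plan is to put more disjoint bad vectors into $I_j$ than can be damaged by removing $jM_{j-1}$ points. Given $M_{j-1}$, put $L=jM_{j-1}+1$. Apply Fact 2 with $\varepsilon=j^{-q}$ successively $L$ times, each time beyond the support of the previous vector, to get disjointly supported nonzero $u_1,\dots,u_L\ge0$ in $c_{00}$, supported in $(M_{j-1},\infty)$, with $\|u_i\|_{\mathcal T}<j^{-q}\|u_i\|_1$. Let $M_j$ be the largest element of the supports. Then $M_j>M_{j-1}$, and all supports lie in $I_j$.

Let $S\subset I_j$ with $|I_j\setminus S|\le jM_{j-1}<L$. If every one of the $L$ disjoint supports met $I_j\setminus S$, that set would have at least $L$ elements. So $\operatorname{supp}u_i\subset S$ for some $i$. Let $y=u_i^{1/q}$, coordinatewise. Then $\|(|y_n|^q)\|_{\mathcal T}^{1/q}=\|u_i\|_{\mathcal T}^{1/q}<j^{-1}\|u_i\|_1^{1/q}=j^{-1}\|y\|_q$. $\square$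

For $j=1$ we have $M_0=0$ and $L=1$, so one vector is used, and the only admissible $S$ is $I_1$ itself.

## 7. Proof of Theorem 1

Let $\mathbb X=\mathcal T^{(2)}$ with unit vector basis $(e_n)$, let $p=1$, and use the blocks $I_j$ of Lemma 2 with $q=2$. Put $\theta=\mathbb N$, $\Gamma=\Gamma_{\mathbb N}$, $Y=Y_{\mathbb N}$ and $\mathcal B_Y=\mathcal B_{\mathbb N}=(f_{\gamma,n})$. By Lemma 1 and the remark following it, $\mathcal B_Y$ represents a normalized unconditional basis of $\ell_1(\mathbb X)$. Let $\mathcal B_0=(e_{s,n})_{s,n\in\mathbb N}$ be the canonical basis of $\ell_1(\mathbb X)$.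

Suppose, for contradiction, that $\mathcal B_0$ and $\mathcal B_Y$ are permutatively equivalent. Then there are $C\ge1$ and a bijection
$$e_{s,n}\mapsto f_{\gamma_s(n),\sigma_s(n)},\qquad\sigma_s(n)\in B_{\gamma_s(n)},$$
under which the bases are $C$-equivalent. Put $m=\lfloor C^2\rfloor\ge1$ and $\Gamma_s=\{\gamma_s(n):n\in\mathbb N\}$.

**Step 1: each copy of $\mathbb X$ uses at most $m$ pieces, and each piece is used by at most $m$ copies.** The aim is to reduce to finitely many pieces, by comparing the growth $l$ of $\ell_1$ with the growth at most $\sqrt l$ of $\mathbb X$. If $n_1,\dots,n_l$ are such that the $\gamma_s(n_i)$ are distinct, the vectors $f_{\gamma_s(n_i),\sigma_s(n_i)}$ lie in different summands of the $\ell_1$-sum $Y$, so by (3)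
$$l=\Big\|\sum_if_{\gamma_s(n_i),\sigma_s(n_i)}\Big\|\le C\Big\|\sum_ie_{s,n_i}\Big\|=C\Big\|\sum_ie_{n_i}\Big\|_{\mathbb X}\le C\sqrt l .$$
Hence $l\le C^2$, and so $|\Gamma_s|\le m$. Conversely, let $\gamma\in\Gamma_{s_1}\cap\dots\cap\Gamma_{s_l}$ with distinct $s_i$, and pick $n_i$ with $\gamma_{s_i}(n_i)=\gamma$. As the correspondence is injective, the indices $\sigma_{s_i}(n_i)$ are distinct, and
$$l=\Big\|\sum_ie_{s_i,n_i}\Big\|\le C\Big\|\sum_if_{\gamma,\sigma_{s_i}(n_i)}\Big\|=C\Big\|\sum_ie_{\sigma_{s_i}(n_i)}\Big\|_{\mathbb X}\le C\sqrt l .$$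
Hence again $l\le m$.

**Step 2: some copy of $\mathbb X$ uses pieces that all miss a common block $I_j$, with $j$ as large as we please.** The set $G=\{(r,k)\in\Gamma:r<m\}$ is finite, and by Step 1 each of its elements belongs to at most $m$ of the sets $\Gamma_s$. So $\Gamma_s\cap G\ne\emptyset$ for only finitely many $s$. Fix $s$ with $\Gamma_s\cap G=\emptyset$ and write $\gamma(n)=\gamma_s(n)$, $\sigma(n)=\sigma_s(n)$. Every $r$ occurring in $\Gamma_s$ satisfies $r\ge m$, and at most $|\Gamma_s|\le m\le r$ elements of $\Gamma_s$ have first coordinate $r$. So (P3) applies to $\Delta=\Gamma_s$ and gives infinitely many $j$ with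
$$I_j\cap B_\gamma=\emptyset\quad\text{for all }\gamma\in\Gamma_s .\tag{4}$$
Fix such a $j$ with $j\ge m$ and $j\ge\sqrt2\,C$.

**Step 3: most of $I_j$ is sent beyond $M_j$.** We show that Lemma 2 applies to
$$S=\{n\in I_j:\sigma(n)>M_j\}.$$
If $n\in I_j\setminus S$, then $\sigma(n)\le M_j$. Since $\sigma(n)\in B_{\gamma(n)}$, (4) gives $\sigma(n)\notin I_j=(M_{j-1},M_j]$, so $\sigma(n)\le M_{j-1}$. The map $n\mapsto(\gamma(n),\sigma(n))$ is injective and $\gamma$ takes at most $m$ values, so $|I_j\setminus S|\le mM_{j-1}\le jM_{j-1}$. By Lemma 2 there is $y\ne0$ supported in $S$ with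
$$\|y\|_{\mathbb X}<j^{-1}\|y\|_2 .\tag{5}$$

**Step 4: the image of $y$ has norm comparable to $\|y\|_2$.** This contradicts (5). For $\gamma\in\Gamma_s$ let $S_\gamma=\{n\in S:\gamma(n)=\gamma\}$. On $S_\gamma$ the map $\sigma$ is injective, with values larger than $M_j\ge|I_j|\ge|S_\gamma|$. So $\sigma(S_\gamma)$, if nonempty, has at most as many elements as its minimum, and (3) gives
$$\Big\|\sum_{n\in S_\gamma}y_ne_{\sigma(n)}\Big\|_{\mathbb X}\ge2^{-1/2}\|y1_{S_\gamma}\|_2 .$$
The vectors $f_{\gamma(n),\sigma(n)}$ with different $\gamma(n)$ lie in different $\ell_1$-summands. Hence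
$$\|y\|_{\mathbb X}=\Big\|\sum_{n\in S}y_ne_{s,n}\Big\|\ge\frac1C\sum_{\gamma\in\Gamma_s}\Big\|\sum_{n\in S_\gamma}y_ne_{\sigma(n)}\Big\|_{\mathbb X}\ge\frac1{\sqrt2\,C}\sum_{\gamma\in\Gamma_s}\|y1_{S_\gamma}\|_2\ge\frac1{\sqrt2\,C}\|y\|_2,$$
the last step by the triangle inequality in $\ell_2$. With (5) we get $j<\sqrt2\,C$, contrary to the choice of $j$. So $\mathcal B_0$ and $\mathcal B_Y$ are not permutatively equivalent. $\blacksquare$

## 8. Continuum many classes

The proof used two features of $\mathcal T^{(2)}$: Step 1 needs that many basis vectors of $\mathbb X$ do not behave like $\ell_1$, and Steps 3 and 4 need that $I_j$ cannot be imitated outside $I_j$ in boundedly many copies of $\mathbb X$. Isolating them gives a general theorem. Instead of comparing one $\mathcal B_\theta$ with the canonical basis, we compare $\mathcal B_\theta$ with $\mathcal B_{\theta'}$. The new ingredient is that labels at a level $r\in\theta\setminus\theta'$ are independent of the labels at all levels in $\theta'$; this is the second half of (P3).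

**Theorem 2.** Let $1\le p\le\infty$ and let $\mathbb X$ be a Banach space with a normalized $1$-unconditional basis $(x_n)$ such that

* (a) for every $C$ there is $l$ such that no $l$ vectors of $(x_n)$ are $C$-equivalent to the canonical basis of $\ell_p^l$;
* (b) there is a partition $(I_j)$ of $\mathbb N$ such that for all $C,m$ there is $j_0$ such that for no $j\ge j_0$ is there an injection $\tau=(\gamma,\sigma):I_j\to\{1,\dots,m\}\times(\mathbb N\setminus I_j)$ for which $(x_n)_{n\in I_j}$ is $C$-equivalent to $(x_{\gamma(n),\sigma(n)})_{n\in I_j}$, where $(x_{i,n})$ is the canonical basis of $\ell_p^m(\mathbb X)$.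

Then $\ell_p(\mathbb X)$ (read $c_0(\mathbb X)$ if $p=\infty$) has exactly $2^{\aleph_0}$ classes of normalized unconditional bases up to permutative equivalence. In particular it does not have a (UTAP) unique unconditional basis.

*Proof.* Form $B_{r,k}$, $Y_\theta$ and $\mathcal B_\theta$ from the partition in (b).

**Step 1: counting.** This reduces the theorem to a comparison of two bases. The space $\ell_p(\mathbb X)$ is separable and infinite-dimensional, so it has $2^{\aleph_0}$ elements and $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ sequences. Hence there are at most $2^{\aleph_0}$ classes. For the lower bound, there is a family of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections: identify $\mathbb N$ with the countable set of finite $0$-$1$ words, and assign to each infinite $0$-$1$ sequence the set of its initial segments. For distinct $\theta,\theta'$ in this family, $\theta\setminus\theta'$ is infinite. By Lemma 1 each $\mathcal B_\theta$ represents a normalized unconditional basis of $\ell_p(\mathbb X)$. So it suffices to show: if $\theta\setminus\theta'$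 is infinite, then $\mathcal B_\theta$ and $\mathcal B_{\theta'}$ are not permutatively equivalent.

Suppose they are, with constant $C$, via a bijection $\Phi$ of $\mathcal B_\theta$ onto $\mathcal B_{\theta'}$. Let $l$ be as in (a) for this $C$, and put $m=l$. For $\gamma\in\Gamma_\theta$ let $\Gamma'_\gamma\subset\Gamma_{\theta'}$ be the set of pieces of $\mathcal B_{\theta'}$ met by $\Phi(\{f_{\gamma,n}:n\in B_\gamma\})$.

**Step 2: $|\Gamma'_\gamma|\le m$ for every $\gamma$, and each $\gamma'\in\Gamma_{\theta'}$ lies in at most $m$ of the sets $\Gamma'_\gamma$.** As in Step 1 of Section 7, this bounds the number of pieces. If $|\Gamma'_\gamma|\ge l$, choose $n_1,\dots,n_l\in B_\gamma$ such that the vectors $\Phi(f_{\gamma,n_i})$ lie in $l$ different pieces. These images are isometrically the canonical basis of $\ell_p^l$, and the $f_{\gamma,n_i}$ are isometrically equivalent to the $x_{n_i}$. So $l$ vectors of $(x_n)$ are $C$-equivalent to the basis of $\ell_p^l$, contradicting (a). Conversely, suppose $\gamma'\in\Gamma'_{\gamma_1}\cap\dots\cap\Gamma'_{\gamma_l}$ with distinct $\gamma_i$.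 Choose $n_i$ such that $\Phi(f_{\gamma_i,n_i})$ lies in the piece $\gamma'$. The $f_{\gamma_i,n_i}$ are isometrically the canonical basis of $\ell_p^l$, while their images are $l$ distinct vectors of the piece $\gamma'$, isometrically equivalent to $l$ vectors of $(x_n)$. This again contradicts (a).

**Step 3: a piece whose new level and old levels are independent.** The set $\{(r',k')\in\Gamma_{\theta'}:r'<m\}$ is finite, and by Step 2 each of its elements lies in at most $m$ of the sets $\Gamma'_\gamma$. So all but finitely many $\gamma\in\Gamma_\theta$ satisfy $\Gamma'_\gamma\cap\{(r',k'):r'<m\}=\emptyset$. Since $\theta\setminus\theta'$ is infinite, we may choose such a $\gamma=(r,k)$ with $r\in\theta\setminus\theta'$. All $r'$ occurring in $\Gamma'_\gamma$ satisfy $r'\ge m$, and $r'\ne r$ because $r'\in\theta'$. At most $m\le r'$ elements of $\Gamma'_\gamma$ have first coordinate $r'$. So (P3), with $\Delta=\Gamma'_\gamma$ and $(r_0,k_0)=(r,k)$, gives infinitely many $j$ with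
$$I_j\subset B_\gamma\quad\text{and}\quad I_j\cap B_{\gamma'}=\emptyset\ \text{ for all }\gamma'\in\Gamma'_\gamma .$$

**Step 4: contradiction with (b).** For such $j$ and $n\in I_j$ the vector $f_{\gamma,n}$ exists, and $\Phi(f_{\gamma,n})=f_{\gamma'(n),\sigma(n)}$ with $\gamma'(n)\in\Gamma'_\gamma$ and $\sigma(n)\in B_{\gamma'(n)}\subset\mathbb N\setminus I_j$. Number the at most $m$ elements of $\Gamma'_\gamma$ by elements of $\{1,\dots,m\}$. Then $n\mapsto(\gamma'(n),\sigma(n))$ becomes an injection $I_j\to\{1,\dots,m\}\times(\mathbb N\setminus I_j)$. The family $(x_n)_{n\in I_j}$ is isometrically equivalent to $(f_{\gamma,n})_{n\in I_j}$, which is $C$-equivalent to its image under $\Phi$, which in turn is isometrically equivalent to the corresponding vectors of $\ell_p^m(\mathbb X)$. This happens for arbitrarily large $j$ with fixed $C$ and $m$, contradicting (b). $\blacksquare$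

## 9. Convexified Tsirelson spaces and their duals

For $1\le q<\infty$ let $\mathcal T^{(q)}_*$ be the closed span of the biorthogonal functionals in $(\mathcal T^{(q)})^*$. For $q=1$ it is $\mathcal T^*$: an element of $\mathcal T^{**}=\mathcal T$ annihilating all biorthogonal functionals is $0$, so by Hahn–Banach their span is dense in $\mathcal T^*$.

**Corollary 3.** Let $1\le q<\infty$, $1\le p\le\infty$, $1/q+1/q'=1$.

1. If $p\ne q$, then $\ell_p(\mathcal T^{(q)})$ has exactly $2^{\aleph_0}$ permutatively inequivalent normalized unconditional bases. In particular this holds for $\ell_1(\mathcal T^{(2)})$, $c_0(\mathcal T^{(2)})$ and $c_0(\mathcal T)$.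
2. If $p\ne q'$, the same holds for $\ell_p(\mathcal T^{(q)}_*)$. In particular it holds for $\ell_p(\mathcal T^*)$, $1\le p<\infty$.

*Proof of (1).* Let $(x_n)$ be the unit vector basis of $\mathcal T^{(q)}$. It is normalized and $1$-unconditional.

**Condition (a).** We compare $h^{1/q}$ with $h^{1/p}$. In a $2h$-element subset of $\mathbb N$ the $h$ largest elements all exceed $h$, since each has at least $h$ elements below it. By (3) the corresponding basis vectors satisfy $2^{-1/q}h^{1/q}\le\|\sum x_n\|\le h^{1/q}$, the sum being over these $h$ indices. If the $2h$ vectors were $C$-equivalent to the basis of $\ell_p^{2h}$, then also $C^{-1}h^{1/p}\le\|\sum x_n\|\le Ch^{1/p}$. Together, $h^{1/q-1/p}\le2^{1/q}C$ and $h^{1/p-1/q}\le C$, so $h^{|1/p-1/q|}\le2^{1/q}C$. As $p\ne q$, this bounds $h$, and (a) holds with $l=2h$ for any $h$ above the bound.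

**Condition (b).** We repeat Steps 3 and 4 of Section 7 with an $\ell_p$-sum of $m$ copies. Use the $I_j$ of Lemma 2 for this $q$. Let $j\ge m$ and suppose there is an injection $\tau=(\gamma,\sigma)$ as in (b) with constant $C$. Put $S=\{n\in I_j:\sigma(n)>M_j\}$. For $n\in I_j\setminus S$ we have $\sigma(n)\le M_j$ and $\sigma(n)\notin I_j$, so $\sigma(n)\le M_{j-1}$. By injectivity $|I_j\setminus S|\le mM_{j-1}\le jM_{j-1}$. So Lemma 2 gives $y\ne0$ supported in $S$ with $\|y\|<j^{-1}\|y\|_q$.

On the other hand, let $S_i=\{n\in S:\gamma(n)=i\}$. On $S_i$ the map $\sigma$ is injective with values larger than $M_j\ge|S_i|$, so (3) gives $\|\sum_{n\in S_i}y_nx_{\sigma(n)}\|\ge2^{-1/q}\|y1_{S_i}\|_q$. The norm of $\ell_p^m(\mathcal T^{(q)})$ is at least the maximum of the coordinate norms, and $\sum_{i\le m}\|y1_{S_i}\|_q^q=\|y\|_q^q$ implies $\max_i\|y1_{S_i}\|_q\ge m^{-1/q}\|y\|_q$. Hence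
$$\|y\|\ge\frac1C\max_{i\le m}\Big\|\sum_{n\in S_i}y_nx_{\sigma(n)}\Big\|\ge\frac{2^{-1/q}}C\max_{i\le m}\|y1_{S_i}\|_q\ge\frac{(2m)^{-1/q}}C\|y\|_q .$$
So $j<C(2m)^{1/q}$, and (b) holds with $j_0=\max\{m,\lceil C(2m)^{1/q}\rceil\}$. Theorem 2 applies.

*Proof of (2).* The plan is to show that (a) and (b) for $(\mathcal T^{(q)}_*,p)$ are the same conditions as (a) and (b) for $(\mathcal T^{(q)},p')$, where $1/p+1/p'=1$.

**Step 1: finite pieces are dual to each other.** Let $(x_n)$ be a normalized $1$-unconditional basis of $\mathbb X$ with biorthogonal functionals $(x_n^*)$, and let $F$ be finite. For $\varphi=\sum_{n\in F}a_nx_n^*$ we have $\varphi(x)=\varphi(x1_F)$ and $\|x1_F\|\le\|x\|$, so the norm of $\varphi$ on $\mathbb X$ equals its norm on $\mathbb X_F$. Thus $[x_n^*:n\in F]$ is isometrically the dual of $[x_n:n\in F]$, with the dual basis. In particular $(x_n^*)$ is normalized, and it is $1$-unconditional since the unit ball of $\mathbb X$ is invariant under unimodular multipliers. So it is a normalized $1$-unconditional basis of its closed span. Next, the dual of $\ell_{p'}^m(\mathbb X)$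 is isometrically $\ell_p^m(\mathbb X^*)$ under the natural pairing, and the canonical basis of $\ell_{p'}^m(\mathbb X)$ is $1$-unconditional. The same argument shows that the span of finitely many vectors $x^*_{i,n}$ of the canonical basis of $\ell_p^m([x_n^*])$ is isometrically the dual of the span of the corresponding $x_{i,n}$ in $\ell_{p'}^m(\mathbb X)$, with the dual basis. Likewise the basis of $\ell_p^l$ is dual to that of $\ell_{p'}^l$.

**Step 2: duality preserves $C$-equivalence.** If finite bases $(u_i)$ and $(v_i)$ are $C$-equivalent, the map $T:u_i\mapsto v_i$ satisfies $\|T\|,\|T^{-1}\|\le C$. Then $(T^{-1})^*$ maps $u_i^*$ to $v_i^*$, and it and its inverse $T^*$ have norms at most $C$. So the dual bases are $C$-equivalent. As the spaces are finite-dimensional, the converse follows by dualizing again.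

**Step 3: conclusion.** Condition (a) involves only finite families, and so does (b) with the finite sets $I_j$ of Lemma 2. By Steps 1 and 2 with $\mathbb X=\mathcal T^{(q)}$, conditions (a) and (b), with these sets $I_j$, hold for $(\mathcal T^{(q)}_*,p)$ if and only if they hold for $(\mathcal T^{(q)},p')$. Since $p\ne q'$ means $p'\ne q$, the latter were verified in the proof of (1). Theorem 2 applies. For $q=1$ we have $q'=\infty$, which gives the statement on $\ell_p(\mathcal T^*)$, $1\le p<\infty$. $\blacksquare$

The excluded cases $p=q$ in (1) and $p=q'$ in (2) are not treated here.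

## 10. The range of $p$ for $\mathcal T^*$

Combine Corollary 3(2) with the quoted result that $\ell_p(\mathcal T^*)$ has a (UTAP) unique unconditional basis for $0<p<1$. The outcome is: for $0<p<\infty$, $\ell_p(\mathcal T^*)$ has a (UTAP) unique unconditional basis if and only if $p<1$.

Thus the hypothesis $p\ge1$ cannot be relaxed in Theorem 2. To be precise, for $\mathbb X=\mathcal T^*$ and $0<p<1$ the conditions (a) and (b) do hold, so it is the conclusion that fails. For (a): if $l$ basis vectors are $C$-equivalent to the basis of $\ell_p^l$, then $C^{-1}l^{1/p}\le\|\sum x_n\|\le l$, so $l^{1/p-1}\le C$, which bounds $l$. For (b): on $m$-tuples, $\|\cdot\|_{\ell_1^m(\mathbb X)}\le\|\cdot\|_{\ell_p^m(\mathbb X)}\le m^{1/p-1}\|\cdot\|_{\ell_1^m(\mathbb X)}$. So an injection excluded in (b) for $p$ with constants $C,m$ would be one for $p=1$ with constants $Cm^{1/p-1},m$, and condition (b) for $(\mathcal T^*,1)$ was verified in the proof of Corollary 3(2).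

One can also point to the line of the proof that needs $p\ge1$. In Lemma 1 the averaging operator $Q_r$ carries the factor $2(2r)^{1/p-1}$. For $p\ge1$, Hölder's inequality compensates it. For $p<1$, testing $Q_r$ on a vector with a single nonzero coordinate $z_k$ gives $\|Q_r\|\ge2(2r)^{1/p-1}$, which tends to infinity with $r$. So the operators $Q_r$ can no longer be summed over the levels.
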